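# Partitions into four phases: BV-ellipticity does not imply bi-convexity

Throughout, $n\ge 1$ and $k\ge 2$ are integers, $B_r$ is the open ball of radius $r$ centered at $0$ in $\mathbf R^n$, $\mathcal H_{n-1}$ is Hausdorff measure, $\omega=\omega_{n-1}$ is the volume of the unit ball of $\mathbf R^{n-1}$ (so $\omega_0=1$, $\omega_1=2$), and $f_1,\dots,f_n$ is the canonical basis of $\mathbf R^n$. "AFP" stands for the book of Ambrosio, Fusco and Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*.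

## 1. Partitions as BV functions with finitely many values

We study partitions of a domain into $k$ pieces ("phases"). It is convenient to encode a partition as a vector-valued function.

**Definition 1.** Let $T=\{z_1,\dots,z_k\}$ be a set of $k$ distinct points, used only as an index set; we take $z_i=e_i$, the canonical basis of $\mathbf R^k$. For $\Omega\subset\mathbf R^n$ open, $BV(\Omega,T)$ is the set of $u\in BV(\Omega;\mathbf R^k)$ with $u(x)\in T$ for a.e. $x$. We write $E_i=\{u=z_i\}$. The jump set is $S_u$, the measure-theoretic normal is $\nu_u$, and $u^+,u^-$ are the traces on the two sides of $S_u$, with $u^+$ on the side into which $\nu_u$ points.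

Such functions correspond to partitions of $\Omega$ into sets $E_i$ of finite perimeter. Since $z_i=e_i$, the $i$-th component of $u$ is exactly $\chi_{E_i}$.

*Example.* For $i\neq j$ and $\nu\in\mathbf S^{n-1}$ let
$$u_0^{i,j,\nu}(x)=\begin{cases} z_i&\text{if }\langle x,\nu\rangle>0,\\ z_j&\text{if }\langle x,\nu\rangle<0.\end{cases}$$
In $B_1$ its jump set is the disc $B_1\cap\nu^\perp$, of measure $\omega$; with $\nu_u=\nu$ the traces are $u^+=z_i$, $u^-=z_j$. Note that $u_0^{i,j,\nu}=u_0^{j,i,-\nu}$.

We use the following standard facts for $u\in BV(\Omega,T)$.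

* (F1) $S_u$ is countably rectifiable, $\mathcal H_{n-1}(S_u)<\infty$, and $Du=(u^+-u^-)\otimes\nu_u\,\mathcal H_{n-1}\llcorner S_u$. Applying the linear functional $e_i\mapsto c_i$: for real $c_1,\dots,c_k$ the function $c(u)=\sum_i c_i\chi_{E_i}$ satisfies $Dc(u)=(c(u^+)-c(u^-))\,\nu_u\,\mathcal H_{n-1}\llcorner S_u$.
* (F2) $\mathcal H_{n-1}$-a.e. $x\notin S_u$ is a point of approximate continuity. At $\mathcal H_{n-1}$-a.e. $x\in S_u$ the blow-ups of $u$ converge in $L^1$ to the two-valued function with values $u^\pm(x)$ across the hyperplane $\nu_u(x)^\perp$, and $S_u$ has $(n-1)$-density $1$ at $x$.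
* (F3) Gluing along spheres (AFP Theorem 3.84): if $\overline B\subset\Omega$ is a closed ball, replacing $u$ inside $B$ by some $v\in BV(B,T)$ gives a function in $BV(\Omega,T)$. On $\partial B$ it jumps, up to $\mathcal H_{n-1}$-null sets, exactly where the inner trace of $v$ differs from the outer trace of $u$.
* (F4) Slicing of BV functions (AFP Section 3.11): on almost every line in a given direction, $u$ is piecewise constant with finitely many jumps when $\Omega$ is a ball; the jumps are exactly the points of $S_u$ on the line, the one-sided limits there are the traces of $u$, and at these points $\nu_u$ is not orthogonal to the line.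
* (F5) The area formula: if $\pi$ is the projection forgetting $x_1$ and $f\ge0$ is Borel on $S_u$, then $\int\sum_{x\in S_u\cap\pi^{-1}(z)}f(x)\,dz=\int_{S_u}f\,|\langle\nu_u,f_1\rangle|\,d\mathcal H_{n-1}$.
* (F6) If $f\in BV(B_1;\mathbf R^m)$ has compact support in $B_1$, then $Df(B_1)=0$. (Take $\eta\in C_c^\infty(B_1)$ equal to $1$ near the support: $Df(B_1)=\int\eta\,dDf=-\int f\otimes\nabla\eta\,dx=0$.)

## 2. Interface energies and BV-ellipticity

**Definition 2.** An *integrand* is a function $\varphi:T\times T\times\mathbf S^{n-1}\to[0,+\infty)$ such that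

* (i) $\varphi(z_i,z_j,\cdot)$ is Borel for all $i,j$;
* (ii) $\varphi(a,b,\nu)=\varphi(b,a,-\nu)$;
* (iii) $\varphi(z_i,z_i,\nu)=0$;
* (iv) there are constants $0<c\le C<\infty$ with $c\le\varphi(z_i,z_j,\nu)\le C$ for $i\ne j$.

We write $\varphi(i,j,\nu)$ for $\varphi(z_i,z_j,\nu)$ and extend it by positive $1$-homogeneity: $\varphi(i,j,p)=|p|\,\varphi(i,j,p/|p|)$ for $p\ne0$, and $\varphi(i,j,0)=0$. The energy of $u\in BV(B_1,T)$ is
$$\mathcal E_\varphi(u)=\int_{S_u}\varphi(u^+,u^-,\nu_u)\,d\mathcal H_{n-1}.$$

By (ii) the integrand does not depend on the choice of orientation of $\nu_u$. By (iii) only interfaces between different phases count.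

*Example.* If $\gamma_{ij}=\gamma_{ji}>0$ for $i\ne j$ and $\|\cdot\|$ is a norm on $\mathbf R^n$, then $\varphi(i,j,p)=\gamma_{ij}\|p\|$ for $i\neq j$ is an integrand.

**Definition 3.** $\varphi$ is *BV-elliptic* if for all $i\ne j$, all $\nu\in\mathbf S^{n-1}$, and all $u\in BV(B_1,T)$ with $u=u_0^{i,j,\nu}$ in a neighborhood of $\partial B_1$,
$$\mathcal E_\varphi(u)\ \ge\ \mathcal E_\varphi(u_0^{i,j,\nu})=\omega\,\varphi(i,j,\nu). \tag{1}$$
We call such $u$ a *competitor* for $(i,j,\nu)$.

So a flat interface cannot be improved by a local rearrangement, even one that inserts other phases.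

*Example.* The integrand $\varphi(i,j,\nu)=1$ for $i\ne j$ is BV-elliptic. Let $u$ be a competitor and $E=\{u=z_i\}$. The function $\chi_E-\chi_{\{\langle x,\nu\rangle>0\}}$ has compact support in $B_1$, so by (F6) $D\chi_E(B_1)=\omega\nu$. By (F1), $|D\chi_E|\le\mathcal H_{n-1}\llcorner S_u$. Hence $\mathcal E_\varphi(u)=\mathcal H_{n-1}(S_u)\ge|D\chi_E(B_1)|=\omega$.

*Non-example.* Let $n=1$, $k=3$, $\varphi(i,j,\pm1)=\gamma_{ij}$ with $\gamma_{12}=3$, $\gamma_{13}=\gamma_{23}=1$. Put $u=z_2$ on $(-1,0)$, $z_3$ on $(0,\tfrac12)$, $z_1$ on $(\tfrac12,1)$. This is a competitor for $(1,2,1)$ with energy $1+1=2<3$, so $\varphi$ is not BV-elliptic.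

## 3. Bi-convexity and its finite-sum form

BV-ellipticity tests all competitors, so it is hard to verify. The next notion is algebraic.

**Definition 4.** Let $\mathcal L_{n,k}$ be the space of linear maps $\mathbf R^n\to\mathbf R^k$, and let $a\otimes b$ be the map $p\mapsto\langle b,p\rangle a$. An integrand $\varphi$ is *bi-convex* if there is a convex, positively $1$-homogeneous $\theta:\mathcal L_{n,k}\to\mathbf R$ with
$$\varphi(i,j,\nu)=\theta\big((e_i-e_j)\otimes\nu\big)\qquad\text{for all }i,j,\nu.$$

*Example.* $\varphi=1$ for $i\ne j$ is bi-convex, with $\theta(L)=\frac12\sum_{i=1}^k|L^*e_i|$. This $\theta$ is convex and $1$-homogeneous. For $L=(e_i-e_j)\otimes\nu$ with $i\ne j$ we have $L^*e_i=\nu$, $L^*e_j=-\nu$, and the other $L^*e_l$ vanish, so $\theta(L)=1$; for $i=j$ we get $\theta(0)=0$.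

**Proposition 5 (finite-sum form).** $\varphi$ is bi-convex if and only if, for every $N\ge1$, all indices and all nonzero vectors $p_0,\dots,p_N$,
$$(e_{i_0}-e_{j_0})\otimes p_0=\sum_{\lambda=1}^N(e_{i_\lambda}-e_{j_\lambda})\otimes p_\lambda\quad\Longrightarrow\quad\varphi(i_0,j_0,p_0)\le\sum_{\lambda=1}^N\varphi(i_\lambda,j_\lambda,p_\lambda). \tag{2}$$

*Proof.* A convex, positively $1$-homogeneous $\theta$ is subadditive, since $\theta(L+M)=2\theta(\frac{L+M}2)\le\theta(L)+\theta(M)$. By homogeneity $\varphi(i,j,p)=\theta((e_i-e_j)\otimes p)$ for $p\ne0$, and (2) follows.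

Conversely, assume (2). Let $W\subset\mathcal L_{n,k}$ be the subspace of maps $L=\sum_ie_i\otimes b_i$ with $\sum_ib_i=0$. Each such $L$ equals $\sum_{i<k}(e_i-e_k)\otimes b_i$, so it is a finite sum of terms $(e_i-e_j)\otimes p$ with $p\ne0$ (for $L=0$ use $(e_1-e_1)\otimes f_1$). Let $\theta_W(L)$ be the infimum of $\sum_\lambda\varphi(i_\lambda,j_\lambda,p_\lambda)$ over all such representations of $L$. It is finite and nonnegative, positively homogeneous (scale the $p_\lambda$), and subadditive (concatenate representations), so it is convex. Also $\theta_W(0)=0$. By (2), $\theta_W((e_i-e_j)\otimes\nu)\ge\varphi(i,j,\nu)$, and the one-term representation gives equality. Let $\theta=\theta_W\circ Q$ with $Q$ a linear projection of $\mathcal L_{n,k}$ onto $W$. $\square$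

**Proposition 6.** Every bi-convex integrand is BV-elliptic.

*Proof.* Let $u$ be a competitor for $(i,j,\nu)$ and $M=Du(B_1)$. By (F6), $M=Du_0^{i,j,\nu}(B_1)=\omega(e_i-e_j)\otimes\nu$. By Hahn–Banach there is a linear $\Lambda\le\theta$ on $\mathcal L_{n,k}$ with $\Lambda(M)=\theta(M)$. Then, by (F1),
$$\mathcal E_\varphi(u)=\int_{S_u}\theta\big((u^+-u^-)\otimes\nu_u\big)d\mathcal H_{n-1}\ge\int_{S_u}\Lambda\big((u^+-u^-)\otimes\nu_u\big)d\mathcal H_{n-1}=\Lambda(M)=\theta(M)=\omega\,\varphi(i,j,\nu).\ \square$$

The linear functional $\Lambda$ in this proof is called a calibration below; it will reappear.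

## 4. The converse implication: two theorems

We can now ask: **is every BV-elliptic integrand bi-convex?** In words: if no rearrangement of phases beats a flat interface, must $\varphi$ come from a convex function of the rank-one jump? That the two properties are equivalent is the conjecture of the paper "Functionals defined on partitions of sets of finite perimeter, II: semicontinuity, relaxation and homogenization". Given Proposition 6, the converse is the whole matter. The answer depends on $(n,k)$.

**Theorem A.** Let $n\ge2$ and $k\ge4$. There is $\varphi$ satisfying (i)–(iv) which is BV-elliptic but not bi-convex. Moreover $\varphi(a,b,\nu)=\varphi(b,a,\nu)=\varphi(a,b,-\nu)$, and for $i\ne j$ the $1$-homogeneous extension of $\varphi(z_i,z_j,\cdot)$ is a norm.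

**Theorem B.** For given $(n,k)$, BV-ellipticity and bi-convexity are equivalent for all integrands satisfying (i)–(iv) if and only if $n=1$ or $k\le3$. If $n=1$, both are equivalent to the inequalities (T) below. If $k\le3$, both are equivalent to (S) and (T), where

* (S) $\varphi(i,j,p+q)\le\varphi(i,j,p)+\varphi(i,j,q)$ for all $i,j$ and $p,q\in\mathbf R^n$;
* (T) $\varphi(i,j,p)\le\varphi(i,l,p)+\varphi(l,j,p)$ for all $i,j,l$ and $p\in\mathbf R^n$.

## 5. Two necessary conditions: corrugated interfaces and inserted layers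

**Lemma 7.** Every BV-elliptic integrand satisfies (S) and (T), for all $n,k$.

*Proof.* If $i=j$ the left sides are $0$ and $\varphi\ge0$; so let $i\ne j$.

**Step 1: (T), by inserting a thin layer.** If $l\in\{i,j\}$, (T) is an equality; if $p=0$ it is trivial. So let $l\ne i,j$ and, by homogeneity, $p=\nu$ a unit vector. Fix $r<1$ and small $\delta>0$ (with $\delta<r$). Let $u=z_l$ in $B_r\cap\{0<\langle x,\nu\rangle<\delta\}$ and $u=u_0^{i,j,\nu}$ elsewhere. The jump set consists of four parts:

* $B_r\cap\{\langle x,\nu\rangle=0\}$, with $z_l$ on the $\nu$ side and $z_j$ on the other: energy $\omega r^{n-1}\varphi(l,j,\nu)$;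
* $B_r\cap\{\langle x,\nu\rangle=\delta\}$, with $z_i$ on the $\nu$ side and $z_l$ on the other: energy at most $\omega r^{n-1}\varphi(i,l,\nu)$;
* the flat interface outside $B_r$: energy $(1-r^{n-1})\omega\varphi(i,j,\nu)$;
* a part of $\partial B_r\cap\{0\le\langle x,\nu\rangle\le\delta\}$: energy $O(\delta)$, absent if $n=1$.

By (1), letting $\delta\to0$,
$$\omega\varphi(i,j,\nu)\le r^{n-1}\omega\big[\varphi(i,l,\nu)+\varphi(l,j,\nu)\big]+(1-r^{n-1})\omega\varphi(i,j,\nu),$$
and (T) follows.

**Step 2: (S) for parallel vectors.** If $p=0$, $q=0$ or $p+q=0$, (S) is trivial. If $q=\lambda p$ with $\lambda>0$, it is an equality. If $q=-\lambda p$ with $\lambda>0$, then $p+q=(1-\lambda)p$ when $\lambda\le1$ and $p+q=\frac{\lambda-1}{\lambda}q$ when $\lambda>1$. In both cases $p+q$ is a multiple of $p$ or of $q$ by a factor in $[0,1]$, and (S) follows from $\varphi\ge0$.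

**Step 3: (S) for independent vectors, by corrugating.** Now $n\ge2$. We replace the flat interface by a fine zigzag whose normals are $p$ and $q$. Put $\nu=(p+q)/|p+q|$, $\Pi=\mathrm{span}(p,q)$, and let $J$ be a rotation by $\pi/2$ in $\Pi$. Consider in $\Pi$ the infinite broken line $\Gamma_\delta$ through $0$ with edge vectors alternately $\delta Jp$, $\delta Jq$; its vertices are $m\delta J(p+q)$ and $m\delta J(p+q)+\delta Jp$, $m\in\mathbf Z$.

*It separates $\Pi$ with $p$ and $q$ on the same side.* Choose a unit vector $e\in\Pi$ with $\langle e,Jp\rangle>0$ and $\langle e,Jq\rangle>0$; it exists because $Jp,Jq$ are independent. Then $\Gamma_\delta$ is a graph over $\mathbf Re$: $\Gamma_\delta=\{se+f(s)Je\}$. Let $A_\delta=\{se+\tau Je:\tau<f(s)\}$. We have $\langle p,-Je\rangle=\langle Jp,e\rangle>0$, because $J$ is an isometry and $J(-Je)=e$. Since $p$ is normal to the $Jp$-edges, it points into $A_\delta$ there. In the same way $q$ points into $A_\delta$ on the $Jq$-edges. Likewise $\{x\in\Pi:\langle x,\nu\rangle>0\}$ is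 the region on the $-Je$ side of the line $\mathbf RJ\nu$, because $\langle\nu,-Je\rangle=\langle J\nu,e\rangle>0$.

*It stays near the flat interface.* The vertices $m\delta J(p+q)$ lie on $\mathbf RJ\nu$, so $|\langle x,\nu\rangle|\le\delta|p|$ on $\Gamma_\delta$. A point between the two graphs, on a line parallel to $Je$, is a convex combination of a point of $\Gamma_\delta$ and a point of $\mathbf RJ\nu$. Hence $A_\delta$ and $\{\langle x,\nu\rangle>0\}$ differ, up to a null set, only inside $\{|\langle x,\nu\rangle|\le\delta|p|\}$.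

*The competitor.* For $r<1$ let $u=z_i$ in $B_r\cap(A_\delta\times\Pi^\perp)$, $u=z_j$ in the rest of $B_r$, and $u=u_0^{i,j,\nu}$ outside $B_r$. On $\partial B_r$ it jumps only inside $\{|\langle x,\nu\rangle|\le\delta|p|\}$, a set of measure $O(\delta)$. Outside $\overline B_r$ the energy is $(1-r^{n-1})\omega\varphi(i,j,\nu)$.

*Energy in $B_r$.* A $Jp$-edge has length $\delta|p|$ and unit normal $p/|p|$ pointing into the $z_i$ side, so it costs $\delta\varphi(i,j,p)$ per unit $(n-2)$-area in $\Pi^\perp$; a $Jq$-edge costs $\delta\varphi(i,j,q)$. Let $h=\delta|p+q|$. All points of the period starting at $m\delta J(p+q)=mhJ\nu$ are within $c_1\delta$ of that vertex, with $c_1=|p|+|q|$. So if a point $(x',y)\in B_r$, $y\in\Pi^\perp$, has $x'$ in the $m$-th period, then $(mh)^2+|y|^2<(r+c_1\delta)^2$. With $F(s)=\mathcal H_{n-2}\{y\in\Pi^\perp:s^2+|y|^2<(r+c_1\delta)^2\}$, the energy in $B_r$ is at most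
$$\delta\big[\varphi(i,j,p)+\varphi(i,j,q)\big]\sum_{m\in\mathbf Z}F(mh)=\frac{\varphi(i,j,p)+\varphi(i,j,q)}{|p+q|}\sum_{m\in\mathbf Z}hF(mh).$$
Since $F$ is even and nonincreasing in $|s|$, $\sum_mhF(mh)\le hF(0)+\int F\,ds=O(\delta)+\omega(r+c_1\delta)^{n-1}$. Inserting all this into (1) and letting $\delta\to0$,
$$\omega\varphi(i,j,\nu)\le r^{n-1}\omega\,\frac{\varphi(i,j,p)+\varphi(i,j,q)}{|p+q|}+(1-r^{n-1})\omega\varphi(i,j,\nu),$$
which is (S). $\square$

## 6. One dimension, two phases, three phases

In the small cases, (S) and (T) already suffice for bi-convexity.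

**Proposition 8.** If $n=1$, (T) implies bi-convexity.

*Proof.* Let $d(a,b)=\varphi(a,b,1)$; then $d(a,a)=0$ and $d(a,b)\le d(a,l)+d(l,b)$. In a relation $(e_{i_0}-e_{j_0})p_0=\sum_\lambda(e_{i_\lambda}-e_{j_\lambda})p_\lambda$ with real $p$'s, we may swap indices by (ii) until all $p_0,p_\lambda>0$. Put $F(a)=d(a,j_0)$. By (T), $F(a)-F(b)\le d(a,b)$. Apply the linear functional $e_a\mapsto F(a)$ to the relation:
$$p_0\,d(i_0,j_0)=p_0\big(F(i_0)-F(j_0)\big)=\sum_\lambda p_\lambda\big(F(i_\lambda)-F(j_\lambda)\big)\le\sum_\lambda p_\lambda\,d(i_\lambda,j_\lambda).$$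
This is (2). $\square$

**Proposition 9.** If $k\le3$, (S) and (T) imply bi-convexity.

*Proof.* Take a relation as in (2). If $i_0=j_0$ there is nothing to prove. Otherwise let $k=3$ and let $l$ be the third index; for $k=2$ omit everything that contains $l$. Drop the terms with $i_\lambda=j_\lambda$, which contribute nothing to either side. Using (ii), write each remaining term with index pair $(i_0,j_0)$, $(i_0,l)$ or $(l,j_0)$, and let $P,Q,R$ be the sums of the corresponding vectors (possibly $0$). By (S),
$$\sum_\lambda\varphi(i_\lambda,j_\lambda,p_\lambda)\ge\varphi(i_0,j_0,P)+\varphi(i_0,l,Q)+\varphi(l,j_0,R).$$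
Comparing coefficients of $e_{i_0}$ gives $P+Q=p_0$; comparing coefficients of $e_l$ gives $R=Q$. So by (T) and then (S) the right side is at least $\varphi(i_0,j_0,P)+\varphi(i_0,j_0,Q)\ge\varphi(i_0,j_0,p_0)$. $\square$

**Proof of the positive half of Theorem B.** If $n=1$: BV-elliptic $\Rightarrow$ (T) by Lemma 7, $\Rightarrow$ bi-convex by Proposition 8, $\Rightarrow$ BV-elliptic by Proposition 6. If $k\le3$: BV-elliptic $\Rightarrow$ (S) and (T) $\Rightarrow$ bi-convex $\Rightarrow$ BV-elliptic, by Lemma 7, Proposition 9 and Proposition 6. The remaining half, that equivalence fails when $n\ge2$ and $k\ge4$, is exactly Theorem A. $\square$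

## 7. Four phases: paths that share an interface

Let us repeat the proof of Proposition 9 for $k=4$, with $(i_0,j_0)=(4,1)$, and watch where it stops. Use (ii) to write each term with a pair $(b,a)$, $a<b$, and let $P_{ab}$ be the sum of the vectors for the pair $(b,a)$. By (S) the right side of (2) is at least $\sum_{a<b}\varphi(b,a,P_{ab})$. The coefficients of $e_4,e_2,e_3$ give
$$P_{14}+P_{24}+P_{34}=p_0,\qquad P_{12}=P_{23}+P_{24},\qquad P_{34}=P_{13}+P_{23}. \tag{3}$$
This is a vector-valued flow on a graph from vertex $1$ to vertex $4$. It splits into the direct edge $1\to4$, carrying $P_{14}$, and three paths: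
$$1\to2\to3\to4\text{ carrying }P_{23},\qquad1\to2\to4\text{ carrying }P_{24},\qquad1\to3\to4\text{ carrying }P_{13}.$$
To use (T) along each path we would need the cost of each path separately. But the edge $12$ is shared by two paths, and (S) says $\varphi(2,1,P_{12})\le\varphi(2,1,P_{23})+\varphi(2,1,P_{24})$, while the proof would need $\ge$. The same happens on the edge $34$. For $k=3$ no edge is shared, so the difficulty never arises.

This tells us how to look for a counterexample: make $\varphi(2,1,\cdot)$ cheap in the direction $P_{12}$ but expensive in the directions $P_{23},P_{24}$, and similarly for the edge $34$. Two problems remain. The integrand must be BV-elliptic, and we must prove that the cheap flow in (3) cannot be realized by a genuine partition. The first problem is solved by a general construction.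

## 8. The BV-elliptic envelope

Let $n\ge2$ and let $\psi$ satisfy (i)–(iv), with $\psi(i,j,\cdot)$ continuous.

**Definition 10.** The *envelope* of $\psi$ is $\varphi(i,i,\cdot)=0$ and, for $i\ne j$,
$$\varphi(i,j,\nu)=\frac1\omega\inf\big\{\mathcal E_\psi(v):\ v\in BV(B_1,T),\ v=u_0^{i,j,\nu}\text{ near }\partial B_1\big\}.$$

*Example.* If $\psi$ is BV-elliptic, the infimum is attained by $u_0^{i,j,\nu}$ and $\varphi=\psi$.

**Lemma 11.** $\varphi\le\psi$; $\varphi$ satisfies (i)–(iv); $\varphi$ is BV-elliptic. If every $\psi(i,j,\cdot)$ is even, so is every $\varphi(i,j,\cdot)$.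

*Proof.* Let $c,C$ be the constants of $\psi$ in (iv).

**Step 1: bounds, (ii), (iii), evenness.** Testing with $v=u_0^{i,j,\nu}$ gives $\varphi\le\psi\le C$ for $i\ne j$. For any competitor, the example after Definition 3 gives $\mathcal H_{n-1}(S_v)\ge\omega$, so $\mathcal E_\psi(v)\ge c\,\omega$ and $\varphi\ge c$. Property (ii) holds because $u_0^{i,j,\nu}=u_0^{j,i,-\nu}$, and (iii) holds by definition. If $\psi$ is even, then $v(-\cdot)$ is a competitor for $(i,j,-\nu)$ with the same energy as $v$, so $\varphi(i,j,-\nu)\le\varphi(i,j,\nu)$, and by symmetry equality holds.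

**Step 2: (i), because $\varphi(i,j,\cdot)$ is Lipschitz.** Let $\nu,\nu'\in\mathbf S^{n-1}$, $\delta>0$, and let $v$ be a competitor for $(i,j,\nu)$ with $\mathcal E_\psi(v)\le\omega(\varphi(i,j,\nu)+\delta)$. For $r<1$ use $v(x/r)$ in $B_r$ and $u_0^{i,j,\nu'}$ in $B_1\setminus B_r$. This is a competitor for $(i,j,\nu')$. On $\partial B_r$ the inner trace is $u_0^{i,j,\nu}$ and the outer one $u_0^{i,j,\nu'}$; they differ where $\langle x,\nu\rangle\langle x,\nu'\rangle<0$ (up to a null set). If $\alpha$ is the angle between $\nu$ and $\nu'$, this set is a fraction $\alpha/\pi\le|\nu-\nu'|/2$ of $\partial B_r$, so its measure is at most $C_n|\nu-\nu'|$. Hence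
$$\omega\varphi(i,j,\nu')\le r^{n-1}\omega\big(\varphi(i,j,\nu)+\delta\big)+C\omega(1-r^{n-1})+C\,C_n|\nu-\nu'|.$$
Let $r\to1$ and $\delta\to0$, then exchange $\nu$ and $\nu'$.

**Step 3: BV-ellipticity, choice of balls.** Let $u$ be a competitor for $(i,j,\nu)$. We must show $\omega\varphi(i,j,\nu)\le\mathcal E_\varphi(u)$. The plan is to replace $u$, in small balls centered on $S_u$, by nearly optimal competitors for $\psi$. Let $\sigma=\mathcal H_{n-1}\llcorner S_u$, a finite measure, and $\delta\in(0,1)$. For $x\in S_u$ write $\varphi(x)=\varphi(u^+(x),u^-(x),\nu_u(x))$, a bounded Borel function on $S_u$ with values at least $c$, and let $u^x(y)=u^+(x)$ if $\langle y-x,\nu_u(x)\rangle>0$ and $u^x(y)=u^-(x)$ otherwise. By (F2) and Lebesgue's differentiation theorem for $\sigma$, for $\sigma$-a.e. $x$, as $r\to0$,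
$$r^{-n}\int_{B_r(x)}|u-u^x|\,dy\to0,\qquad\frac{\sigma(B_r(x))}{\omega r^{n-1}}\to1,\qquad\frac1{\omega r^{n-1}}\int_{B_r(x)}\varphi\,d\sigma\to\varphi(x).$$
We want arbitrarily small $r$ with the following four properties:

* (a) $\int_{\partial B_r(x)}|u-u^x|\,d\mathcal H_{n-1}\le\delta r^{n-1}$, where $u$ denotes its approximate limit;
* (b) $\sigma(\partial B_r(x))=0$;
* (c) $\omega r^{n-1}\varphi(x)\le(1+\delta)\int_{B_r(x)}\varphi\,d\sigma$;
* (d) $\omega r^{n-1}\le2\sigma(B_r(x))$.

Properties (c) and (d) hold for all small $r$, by the second and third limits and $\varphi(x)\ge c>0$. Property (b) fails for at most countably many $r$. For (a), let $\int_{B_\rho(x)}|u-u^x|=\eta(\rho)\rho^n$ with $\eta(\rho)\to0$. In polar coordinates, the set of $r\in(\rho/2,\rho)$ where (a) fails has measure at most $\eta(\rho)\rho^n/(\delta(\rho/2)^{n-1})=2^{n-1}\eta(\rho)\rho/\delta$, which is less than $\rho/2$ for small $\rho$. So a set of positive measure of $r\in(\rho/2,\rho)$ satisfies (a), and some of these satisfy (b).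

By the Vitali–Besicovitch theorem (AFP Theorem 2.19), finitely many disjoint closed balls $\overline B_m=\overline B_{r_m}(x_m)\subset B_1$ with (a)–(d) satisfy $\sigma(B_1\setminus\bigcup_m\overline B_m)\le\delta$.

**Step 4: BV-ellipticity, replacement.** Let $v_m$ be a competitor for $(u^+(x_m),u^-(x_m),\nu_u(x_m))$ with $\mathcal E_\psi(v_m)\le\omega(\varphi(x_m)+\delta)$. Set $\tilde u(x)=v_m((x-x_m)/r_m)$ in $B_m$ and $\tilde u=u$ outside $\bigcup_mB_m$. By (F3), $\tilde u\in BV(B_1,T)$, and $\tilde u=u_0^{i,j,\nu}$ near $\partial B_1$ because finitely many closed balls in $B_1$ stay away from $\partial B_1$. On $\partial B_m$ the inner trace is $u^{x_m}$. By (b) and (F2), $\mathcal H_{n-1}$-a.e. point of $\partial B_m$ is a point of approximate continuity of $u$, so the outer trace is $u$. Distinct points of $T$ are at distance $\sqrt2\ge1$, so by (a) the part of $\partial B_m$ where $\tilde u$ jumps has measure at most $\delta r_m^{n-1}$. By scaling, the energy inside $B_m$ is at most $r_m^{n-1}\omega(\varphi(x_m)+\delta)$.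 Hence
$$\omega\varphi(i,j,\nu)\le\mathcal E_\psi(\tilde u)\le\sum_m\big[\omega r_m^{n-1}(\varphi(x_m)+\delta)+C\delta r_m^{n-1}\big]+C\delta .$$
By (c), $\sum_m\omega r_m^{n-1}\varphi(x_m)\le(1+\delta)\,\mathcal E_\varphi(u)$, as the balls are disjoint. By (d), $\sum_mr_m^{n-1}\le\frac2\omega\sigma(B_1)$. Therefore
$$\omega\varphi(i,j,\nu)\le(1+\delta)\,\mathcal E_\varphi(u)+2\delta\Big(1+\frac C\omega\Big)\sigma(B_1)+C\delta ,$$
and $\delta\to0$ gives the claim. $\square$

## 9. Five cheap interfaces

Now let $n\ge2$ and $k\ge4$. Write $p=(p_1,p_2,p'')$ with $p''\in\mathbf R^{n-2}$ (absent if $n=2$). Let $A=\{12,13,23,24,34\}$ be a set of pairs $ab$ with $a<b$; the pair $14$ is left out. Put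
$$a_{12}=1,\quad a_{23}=0,\quad a_{34}=-1,\quad a_{24}=2,\quad a_{13}=-2,\qquad N_{ab}=f_1-a_{ab}f_2,$$
and, for $ab\in A$,
$$\psi(a,b,p)=\psi(b,a,p)=(b-a)|p_1|+4|p_2+a_{ab}p_1|+4|p''| .$$
For all other $i\ne j$ let $\psi(i,j,p)=5|p|$, and let $\psi(i,i,p)=0$. For $i\ne j$ these are norms in $p$, symmetric in $(i,j)$, so (i)–(iv) hold. The direction $N_{ab}$ is the cheap one for the interface $ab$: since $p_2+a_{ab}p_1=0$ at $p=N_{ab}$,
$$\psi(b,a,N_{ab})=b-a .$$

The integrand $\psi$ itself is not BV-elliptic. Indeed $\psi(3,1,f_1)=2+4\cdot2=10$, while $\psi(3,2,f_1)+\psi(2,1,f_1)=1+(1+4)=6$, so (T) fails and Lemma 7 applies. So let $\varphi$ be the envelope of $\psi$. By Lemma 11, $\varphi$ satisfies (i)–(iv), is BV-elliptic, and is even in $\nu$; with (ii), it is symmetric in $(i,j)$. By Lemma 7 it satisfies (S), so for $i\ne j$ each $\varphi(i,j,\cdot)$ is a norm. Everything in Theorem A is now established except that $\varphi$ is not bi-convex.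

**The algebraic relation.** We have
$$(e_4-e_1)\otimes3f_1=2(e_2-e_1)\otimes N_{12}+(e_3-e_2)\otimes N_{23}+2(e_4-e_3)\otimes N_{34}+(e_4-e_2)\otimes N_{24}+(e_3-e_1)\otimes N_{13}. \tag{4}$$
To check it, compare coefficients, with vectors written in the $(f_1,f_2)$-plane:

* $e_1$: $-2(1,-1)-(1,2)=(-3,0)$;
* $e_2$: $2(1,-1)-(1,0)-(1,-2)=(0,0)$;
* $e_3$: $(1,0)-2(1,1)+(1,2)=(0,0)$;
* $e_4$: $2(1,1)+(1,-2)=(3,0)$.

This is the flow (3) with $P_{14}=0$, $P_{12}=2N_{12}$, $P_{34}=2N_{34}$, and $P_{ab}=N_{ab}$ otherwise. The shared edges $12$ and $34$ are cheap in the directions of their bundled vectors.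

**Proposition 12.** $\varphi(4,1,f_1)\ge3+\frac1{31}$.

**Proof of Theorem A from Proposition 12.** If $\varphi$ were bi-convex, (2) applied to (4), with $2(e_b-e_a)\otimes N_{ab}=(e_b-e_a)\otimes2N_{ab}$, together with $\varphi\le\psi$, would give
$$3\,\varphi(4,1,f_1)\le2\cdot1+1+2\cdot1+2+2=9 .$$
But Proposition 12 gives $3\varphi(4,1,f_1)\ge9+\frac3{31}$. $\square$

## 10. Calibrations stop at $3$; slopes and thicknesses in the plane

It remains to bound $\mathcal E_\psi(u)$ from below for every competitor $u$ for $(4,1,f_1)$. The natural method is the calibration from the proof of Proposition 6: find a linear $\Lambda$ on $\mathcal L_{n,k}$ with $\Lambda((e_i-e_j)\otimes p)\le\psi(i,j,p)$ for all $i,j,p$; then $\mathcal E_\psi(u)\ge\omega\Lambda((e_4-e_1)\otimes f_1)$. With $c_i=i$ for $i\le4$, $c_l=1$ for $l\ge5$, and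
$$\Lambda((e_i-e_j)\otimes p)=(c_i-c_j)p_1,$$
this gives the bound $3\omega$. No calibration gives more: applying any admissible $\Lambda$ to (4) yields $3\Lambda((e_4-e_1)\otimes f_1)\le9$. So linear functionals stop exactly at the value $3$, and we need something that distinguishes partitions from abstract flows.

To see what it is, take $n=2$, write $x=(t,w)$, and look at a competitor for which the calibration loses nothing: a polygonal partition in which every interface separates phases $z_a,z_b$ with $ab\in A$ and has normal exactly $N_{ab}/|N_{ab}|$ pointing into $z_b$. A graph $t=s(w)$ has normal proportional to $(1,-s'(w))$, pointing to larger $t$. So such an interface has slope $\frac{dt}{dw}=a_{ab}$, and as $t$ increases one crosses it from $z_a$ to $z_b$. A horizontal slice $\{w=\text{const}\}$ starts in phase $1$, ends in phase $4$, and moves along increasing edges of $A$; since $14\notin A$, it follows one of three paths. Let $g(w)$ and $h(w)$ be the lengths of phases $2$ and $3$ on the slice. No interface is parallel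 to the $t$-axis, so $g$ and $h$ are continuous and piecewise affine, and their derivatives are differences of slopes:

* type $X$, $1\to2\to3\to4$: $g'=a_{23}-a_{12}=-1$, $h'=a_{34}-a_{23}=-1$;
* type $Y$, $1\to2\to4$: $g'=a_{24}-a_{12}=1$, $h=0$, $h'=0$;
* type $Z$, $1\to3\to4$: $g=0$, $g'=0$, $h'=a_{34}-a_{13}=1$.

The relation (4) is the sum of the three paths with equal weights, and indeed the three velocities $(-1,-1)$, $(1,0)$, $(0,1)$ add to zero. But the *order* in which the types occur matters. The point $(g,h)$ starts at the origin. On $Y$ it moves outward on the $g$-axis, on $Z$ outward on the $h$-axis. Type $X$ requires $g,h>0$ and moves toward the axes, so the interior of the quadrant is never entered. In particular $(g,h)$ cannot return to the origin, as it must.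

This can be recorded by one function. We want $V(g,h)$ to increase at rate $1$ along all three motions. Near the $g$-axis try $V=g+\beta h$: rate $1$ on $Y$, and on $X$ the rate $-1-\beta=1$ forces $\beta=-2$. By symmetry take $h-2g$ near the $h$-axis, and set
$$V(g,h)=\max\{g-2h,\;h-2g\},$$
where the first expression is the maximum iff $g\ge h$. Then $V(g,h)'=1$ at all but finitely many $w\in(-1,1)$, whereas $V=0$ for $w$ near $\pm1$: a contradiction.

So such an ideal competitor does not exist. That alone is not enough, since $\varphi(4,1,f_1)$ is an infimum and an infimum equal to $3$ might be approached without being attained. We need the quantitative version: if the loss in the calibration is $\varepsilon$, then the increase of $V$ is disturbed by at most a multiple of $\varepsilon$.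

## 11. Quantitative monotonicity: proof of Proposition 12

Let $u\in BV(B_1,T)$ with $u=u_0:=u_0^{4,1,f_1}$ near $\partial B_1$: there $u=z_4$ for $x_1>0$ and $u=z_1$ for $x_1<0$.

**Step 1: subtract the calibration and define the loss.** With the $c_i$ of Section 10 let $\xi(i,j,p)=\psi(i,j,p)-(c_i-c_j)p_1$. Then $\xi(i,j,p)=\xi(j,i,-p)$. For $ab\in A$ we have $c_b-c_a=b-a$ and $|p_1|-p_1=2p_1^-$, where $p_1^-=\max\{-p_1,0\}$; for the other pairs $|c_i-c_j|\le3$. So
$$\xi(b,a,p)=2(b-a)p_1^-+4|p_2+a_{ab}p_1|+4|p''|\quad(ab\in A),\qquad\xi(i,j,p)\ge5|p|-3|p_1|\ge2|p|\quad(\text{other }i\ne j). \tag{5}$$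
In particular $\xi\ge0$. The function $c(u)-c(u_0)$ is BV with compact support in $B_1$, so by (F1) and (F6)
$$\int_{S_u}(c(u^+)-c(u^-))\langle\nu_u,f_1\rangle\,d\mathcal H_{n-1}=D_1c(u)(B_1)=D_1c(u_0)(B_1)=(4-1)\,\omega .$$
With the loss $\varepsilon:=\int_{S_u}\xi(u^+,u^-,\nu_u)\,d\mathcal H_{n-1}$ this says
$$\mathcal E_\psi(u)=3\omega+\varepsilon .$$
It remains to prove $\varepsilon\ge\omega/31$.

**Step 2: classify slices and bound the bad ones.** For $a<b$ let $S_{ab}$ be the set of points of $S_u$ with traces $z_a,z_b$; orient $\nu=\nu_u$ there into the $z_b$ side, and write $\xi$ also for the function $\xi(z_b,z_a,\nu)$ on $S_{ab}$. Write $x=(t,z)$ with $z=(w,y)\in D$, where $D$ is the open unit ball of $\mathbf R^{n-1}$, $w=x_2$, $y\in\mathbf R^{n-2}$. Let $\pi(t,z)=z$ and $\ell_z=\pi^{-1}(z)\cap B_1$. By (F4), for a.e. $z\in D$ the slice $u(\cdot,z)$ is piecewise constant, with finitely many jumps, located exactly at $S_u\cap\ell_z$, where $\nu_1\ne0$. At a jump in $S_{ab}$, as $t$ increases, $u$ passes from $z_a$ to $z_b$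 if $\nu_1>0$ ("forward") and from $z_b$ to $z_a$ if $\nu_1<0$. The endpoints of $\ell_z$ have $t=\mp\sqrt{1-|z|^2}\ne0$, so the slice starts at $z_1$ and ends at $z_4$.

Call a jump *regular* if it is forward and lies in some $S_{ab}$ with $ab\in A$, and *bad* otherwise. Let $\beta(z)$ be the number of bad jumps on $\ell_z$. At bad points $\xi\ge2|\nu_1|$: for $ab\in A$ and $\nu_1<0$ because of the term $2(b-a)\nu_1^-$, and for $ab\notin A$ because $\xi\ge2$, by (5). By (F5),
$$\int_D\beta\,dz=\int_{\{\text{bad points}\}}|\nu_1|\,d\mathcal H_{n-1}\le\frac\varepsilon2,\qquad\text{so }N:=\{\beta\ge1\}\text{ satisfies }|N|\le\frac\varepsilon2. \tag{6}$$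
If $\beta(z)=0$, the slice follows a path from $1$ to $4$ along increasing edges of $A$. Since $14\notin A$, up to a null set $D\setminus N$ is the disjoint union of the sets $X,Y,Z$ where the slice is
$$X:\ 1\to2\to3\to4,\qquad Y:\ 1\to2\to4,\qquad Z:\ 1\to3\to4 .$$

**Step 3: control the number of jumps on bad slices.** For $ab\in A$ let
$$m_{ab}(z)=\sum_{x\in S_{ab}\cap\ell_z}\operatorname{sign}\nu_1(x).$$
By (F5), $m_{ab}\in L^1(D)$ and $\pi_\#(\nu_1\mathcal H_{n-1}\llcorner S_{ab})=m_{ab}\,dz$. To bound $m_{ab}$ on $N$, give phase $i\le4$ rank $i$ and phases $\ge5$ rank $1$. Along a slice, a regular jump raises the rank by at least $1$, a bad one lowers it by at most $3$, and the total change is $4-1=3$. So there are at most $3+3\beta$ regular jumps. Adding the bad ones,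
$$\sum_{ab\in A}|m_{ab}|\le3+4\beta\le7\beta\qquad\text{a.e. on }N. \tag{7}$$

**Step 4: differentiate the thicknesses.** Let $g(z),h(z)\ge0$ be the lengths of $E_2\cap\ell_z$ and $E_3\cap\ell_z$. Near $\partial B_1$ only phases $1$ and $4$ occur, so up to null sets $E_2,E_3$ lie in a compact subset of $B_1$, and $g,h$ have compact support in $D$. We claim that
$$D_wg=\pi_\#(D_2\chi_{E_2}),\qquad D_wh=\pi_\#(D_2\chi_{E_3}).$$
Indeed, let $\zeta\in C_c^\infty(\mathbf R^{n-1})$ and $\eta\in C_c^\infty(\mathbf R)$ with $\eta=1$ on $[-1,1]$. By Fubini, $\int g\,\partial_w\zeta\,dz=\int\chi_{E_2}\partial_2(\eta(t)\zeta(z))\,dx=-\int\zeta\,d\pi_\#(D_2\chi_{E_2})$, and similarly for $h$. The same computation in the other variables shows $g,h\in BV(\mathbf R^{n-1})$.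

By (F1) and the orientation of $S_{ab}$, $D\chi_{E_l}=\sum_{a<l}\nu\,\mathcal H_{n-1}\llcorner S_{al}-\sum_{b>l}\nu\,\mathcal H_{n-1}\llcorner S_{lb}$. On $S_{ab}$ with $ab\in A$, (5) gives $\nu_2=-a_{ab}\nu_1+\rho$ with $|\rho|\le\xi/4$. On the other $S_{ab}$, $|\nu_2|\le1\le\xi/2$. Push forward by $\pi$, which does not increase total variation:
$$D_wg=(-a_{12}m_{12}+a_{23}m_{23}+a_{24}m_{24})\,dz+\mu_g=(-m_{12}+2m_{24})\,dz+\mu_g,$$
$$D_wh=(-a_{13}m_{13}-a_{23}m_{23}+a_{34}m_{34})\,dz+\mu_h=(2m_{13}-m_{34})\,dz+\mu_h,$$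
where the total variations of $\mu_g$ and $\mu_h$ are at most $\varepsilon/2$. On $X$ we have $m_{12}=m_{23}=m_{34}=1$, on $Y$ $m_{12}=m_{24}=1$, on $Z$ $m_{13}=m_{34}=1$, and the other $m_{ab}$ vanish there. Define
$$b=(b_1,b_2)=(-1,-1)\text{ on }X,\quad(1,0)\text{ on }Y,\quad(0,1)\text{ on }Z,\quad(0,0)\text{ elsewhere}.$$
These are the velocities of Section 10. On $D\setminus N$ the densities above agree with $b$ a.e.; on $N$ they are at most $2\sum_{A}|m_{ab}|\le14\beta$ in absolute value, by (7). With (6),
$$(D_wg,D_wh)=b\,dz+(\lambda_g,\lambda_h),\qquad|\lambda_g|(\mathbf R^{n-1}),\ |\lambda_h|(\mathbf R^{n-1})\le\frac\varepsilon2+\int_N14\beta\,dz\le\frac{15}2\varepsilon . \tag{8}$$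

**Step 5: integrate the derivative of $V$.** Since $g,h$ are only BV, mollify first. Let $\rho_\delta$ be a standard mollifier, $g_\delta=\rho_\delta*g$, $h_\delta=\rho_\delta*h$, and $P_\delta=\{g_\delta\ge h_\delta\}$. With $V(g,h)=\max\{g-2h,h-2g\}$, the function $V(g_\delta,h_\delta)$ is Lipschitz with compact support. It equals $g_\delta-2h_\delta$ on $P_\delta$ and $h_\delta-2g_\delta$ on $P_\delta^c$. Almost everywhere on $\{g_\delta=h_\delta\}$ the gradient of $g_\delta-h_\delta$ vanishes, so there both expressions have the same derivatives. Hence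
$$0=\int\partial_wV(g_\delta,h_\delta)\,dz=\int_{P_\delta}\partial_w(g_\delta-2h_\delta)\,dz+\int_{P_\delta^c}\partial_w(h_\delta-2g_\delta)\,dz .$$
By (8), $\partial_wg_\delta=\rho_\delta*b_1+\rho_\delta*\lambda_g$ and $\partial_wh_\delta=\rho_\delta*b_2+\rho_\delta*\lambda_h$. Moving the $\lambda$ terms to the other side,
$$\int_{P_\delta}\rho_\delta*(b_1-2b_2)\,dz+\int_{P_\delta^c}\rho_\delta*(b_2-2b_1)\,dz\le\int\rho_\delta*\big(2|\lambda_g|+2|\lambda_h|\big)\,dz\le30\,\varepsilon. \tag{9}$$

**Step 6: pass to the limit.** Let $\delta\to0$ along a sequence. Since $\rho_\delta*b\to b$ in $L^1$, the left side of (9) has the same limit as the integral of $\chi_{P_\delta}(b_1-2b_2)+\chi_{P_\delta^c}(b_2-2b_1)$, a function dominated by $3\chi_D$. Also $g_\delta\to g$ and $h_\delta\to h$ a.e. We find its pointwise limit.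

* On $X$, $b_1-2b_2=b_2-2b_1=1$, so the value is $1$ whatever $P_\delta$ is.
* On $Y$, the slice contains an interval of phase $2$ and none of phase $3$, so $g>0=h$. Hence a.e. $z\in Y$ lies in $P_\delta$ for small $\delta$, and there $b_1-2b_2=1$.
* On $Z$, $h>0=g$, so a.e. $z\in Z$ lies in $P_\delta^c$ for small $\delta$, and there $b_2-2b_1=1$.
* Elsewhere $b=0$ and the value is $0$.

By dominated convergence the left side of (9) tends to $|X|+|Y|+|Z|$. Therefore $|X|+|Y|+|Z|\le30\,\varepsilon$. With (6),
$$\omega=|D|=|X|+|Y|+|Z|+|N|\le30\,\varepsilon+\tfrac12\varepsilon\le31\,\varepsilon .$$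

By Step 1, $\mathcal E_\psi(u)\ge(3+\frac1{31})\,\omega$ for every competitor $u$ for $(4,1,f_1)$. Dividing by $\omega$ and taking the infimum gives $\varphi(4,1,f_1)\ge3+\frac1{31}$. This proves Proposition 12, hence Theorem A by Section 9, and with Section 6 it proves Theorem B. The conjectured equivalence is false for all $n\ge2$, $k\ge4$, and true exactly when $n=1$ or $k\le3$. $\square$
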